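\title{Self-avoiding walks between two attractive walls:\\ the free energy of a wide slab}

\begin{abstract}
We consider self-avoiding walks on $\mathbb{Z}^d$, $d\ge 2$, confined to the slab $0\le x_d\le w$, with weight $a$ per visit to the bottom wall and weight $b$ per visit to the top wall. We prove the conjecture of Janse van Rensburg et al.\ that, for all $a,b\ge0$, the free energy converges as $w\to\infty$ to $\max\{\mathcal F(a),\mathcal F(b)\}$, where $\mathcal F$ is the half-space free energy. The proof cuts a walk at its crossings of the slab, which number at most $n/w$ for a walk of $n$ steps. The same estimate gives a sharp criterion for joint limits $w,n\to\infty$. Convexity gives the phase diagram of the limit, with a first-order transition along the half-line $a=b>a_c$, and the densities of visits. Hammersley--Welsh unfolding gives the rate $O(w^{-1/2})$ on both sides, and $O(1/w)$ from above when $\max\{a,b\}>a_c$.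
\end{abstract}

\section{The model and the results}\label{sec:model}

Fix $d\ge2$ and let $e_1,\dots,e_d$ be the unit vectors of $\mathbb{Z}^d$. An \emph{$n$-step self-avoiding walk} (SAW) is a sequence $\phi=(\phi(0),\dots,\phi(n))$ of distinct points of $\mathbb{Z}^d$ in which consecutive points are at distance one. We write $\phi_i(t)$ for the $i$th coordinate of $\phi(t)$, and we call the last coordinate $x_d$ the \emph{height}.

For an integer $w\ge1$ let $\mathcal W_{w,n}$ be the set of $n$-step SAWs that start at the origin and stay in the slab $0\le x_d\le w$ (a strip when $d=2$). A \emph{visit} of $\phi$ to a wall is a vertex $\phi(t)$ with $t\ge1$ that lies in that wall; the starting vertex is not counted. Let $v_a(\phi)$ and $v_b(\phi)$ be the numbers of visits to the bottom wall $x_d=0$ and to the top wall $x_d=w$. For $a,b\ge0$, with the convention $0^0=1$, the partition function and the free energy of the slab are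
\[
Z_{w,n}(a,b)=\sum_{\phi\in\mathcal W_{w,n}}a^{v_a(\phi)}b^{v_b(\phi)},\qquad
\kappa_w(a,b)=\lim_{n\to\infty}\frac1n\log Z_{w,n}(a,b).
\]
A weight above $1$ rewards visits, a weight below $1$ penalizes them, and the weight $0$ forbids them. The free energy is the exponential growth rate of the weighted number of walks. If the weights are normalized to a probability on $\mathcal W_{w,n}$, then $a\,\partial_a\log Z_{w,n}$ is the mean of $v_a$, so the derivatives of the free energy measure the fraction of time spent in each wall.

With one wall only, a \emph{half-space walk} is a SAW $\phi$ from the origin with all heights $\ge0$, and $v(\phi)$ is the number of times $t\ge1$ with $\phi_d(t)=0$. For $y\ge0$ put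
\[
Z_n^+(y)=\sum_{\phi}y^{v(\phi)},\qquad \mathcal F(y)=\lim_{n\to\infty}\frac1n\log Z^+_n(y),
\]
with the sum over $n$-step half-space walks, so that $Z_0^+=1$. The straight walk along $e_d$ has weight $1$, and there are at most $(2d)^n$ walks, so
\begin{equation}\label{eq:trivial}
1\le Z_n^+(y)\le (2d\max\{1,y\})^n,\qquad 0\le\mathcal F(y)<\infty .
\end{equation}
Also $Z_n^+$, and hence $\mathcal F$, is nondecreasing in $y$. We take as given that the limit $\mathcal F(y)$ exists, together with the following facts from \cite{JvR}.
\begin{enumerate}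
\item[(F1)] The limit $\kappa_w(a,b)$ exists for all $a,b\ge0$.
\item[(F2)] It is continuous, increasing and almost everywhere differentiable in $a$ and $b$.
\item[(F3)] It is increasing in $w$ if $a\le1$ or $b\le1$.
\item[(F4)] As $w\to\infty$, $\kappa_w(a,b)\to\mathcal F(a)$ if $b\le1$, and $\kappa_w(a,b)\to\mathcal F(b)$ if $a\le1$.
\item[(F5)] There is $a_c>1$ such that $\mathcal F$ is constant on $[0,a_c)$ and (strictly) increasing on $(a_c,\infty)$.
\end{enumerate}

What is the limit of $\kappa_w(a,b)$ as $w\to\infty$ when both walls attract? For $n<w$ the top wall is out of reach and $Z_{w,n}(a,b)=Z_n^+(a)$, so if $w\to\infty$ before $n\to\infty$ the answer is $\mathcal F(a)$. But $\kappa_w$ lets $n\to\infty$ first. Then the $w$ steps needed to climb to the top wall are negligible, and a walk that stays near the top wall of a wide slab sees a half-space with weight $b$. The walk can choose the better wall, and one guesses the answer $\max\{\mathcal F(a),\mathcal F(b)\}$. This is the conjecture of Janse van Rensburg et al.\ \cite{JvR}, posed in \cite{talk}. By (F4) and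 (F5) it holds when $\min\{a,b\}\le1$: if $b\le1$ the limit is $\mathcal F(a)$, and $\mathcal F(b)\le\mathcal F(a)$ by monotonicity if $b\le a$ and by constancy if $a<b\le1$. When both weights exceed $1$, one has to exclude that walks gain by traveling back and forth between the walls. Throughout,
\[
M=\max\{\mathcal F(a),\mathcal F(b)\}=\mathcal F(\max\{a,b\}),\qquad D=\max\{1,a,b\},
\]
where the second expression for $M$ comes from the monotonicity of $\mathcal F$.

\begin{theorem}\label{thm:main}
For every $d\ge2$ and all $a,b\ge0$,
\[
\lim_{w\to\infty}\kappa_w(a,b)=\max\{\mathcal F(a),\mathcal F(b)\}=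
\begin{cases}\mathcal F(a)& a\ge b,\\ \mathcal F(b)& a<b.\end{cases}
\]
\end{theorem}

Since the two iterated limits can differ, one asks what happens when $w$ and $n$ grow together.

\begin{theorem}\label{thm:joint}
Let $a,b\ge0$ and let $w_n$ be integers with $w_n\to\infty$.
\begin{enumerate}
\item[(i)] If $\mathcal F(a)\ge\mathcal F(b)$, then $\frac1n\log Z_{w_n,n}(a,b)\to\mathcal F(a)=M$, however fast $w_n$ grows.
\item[(ii)] If $\mathcal F(a)<\mathcal F(b)$, then $\frac1n\log Z_{w_n,n}(a,b)\to M$ if and only if $w_n=o(n)$. Moreover, if $w_n/n\to\rho\in[0,1]$, then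
\begin{align*}
\max\{\mathcal F(a),(1-\rho)\mathcal F(b)\}&\le\liminf_{n}\tfrac1n\log Z_{w_n,n}(a,b)\\
&\le\limsup_{n}\tfrac1n\log Z_{w_n,n}(a,b)\le\rho\mathcal F(a)+(1-\rho)\mathcal F(b).
\end{align*}
\end{enumerate}
\end{theorem}

For $a,b>0$ write $\alpha=\log a$, $\beta=\log b$, $\alpha_c=\log a_c$, and regard $\kappa_w$ as a function of $(\alpha,\beta)\in\mathbb R^2$. Put $f(\alpha)=\mathcal F(e^\alpha)$ and $\kappa_\infty(\alpha,\beta)=f(\max\{\alpha,\beta\})$, and let $\langle\cdot\rangle_{w,n}$ be the expectation on $\mathcal W_{w,n}$ for the normalized weights $a^{v_a}b^{v_b}$.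

\begin{theorem}\label{thm:phase}
\begin{enumerate}
\item[(i)] $\kappa_w\to\kappa_\infty$ uniformly on compact subsets of $\mathbb R^2$.
\item[(ii)] $\kappa_\infty$ is constant on $\{a,b\le a_c\}$, and it is non-differentiable at every point of the half-line $a=b>a_c$. For fixed $b>a_c$, the derivative $\partial\kappa_\infty/\partial\alpha$ jumps at $a=b$ from $0$ to $f'(\log b\,+)>0$ (a first-order transition). Off the diagonal, $\kappa_\infty$ is differentiable at $(\alpha,\beta)$ if and only if $f$ is differentiable at $\max\{\alpha,\beta\}$.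
\item[(iii)] Suppose that $f$ is differentiable at $\max\{\alpha,\beta\}$, which holds for all but countably many values. Write $X_{w,n}\to x$ for $\lim_{w\to\infty}\limsup_{n\to\infty}|X_{w,n}-x|=0$. If $a>b$, then $\frac1n\langle v_a\rangle_{w,n}\to f'(\alpha)$ and $\frac1n\langle v_b\rangle_{w,n}\to0$. If $a<b$, then $\frac1n\langle v_a\rangle_{w,n}\to0$ and $\frac1n\langle v_b\rangle_{w,n}\to f'(\beta)$. If $a=b$, then $\frac1n\langle v_a+v_b\rangle_{w,n}\to f'(\alpha)$.
\end{enumerate}
\end{theorem}

Let $c_n$ be the number of $n$-step SAWs from the origin in $\mathbb Z^d$. Cutting a walk after $m$ steps gives $c_{m+n}\le c_mc_n$. By Fekete's lemma (a positive sequence with $x_{m+n}\le x_mx_n$ satisfies $x_n^{1/n}\to\inf_nx_n^{1/n}$), the limit $\mu=\lim c_n^{1/n}$ exists and $c_n\ge\mu^n$ for all $n$.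

\begin{theorem}\label{thm:rate}
For each $a,b\ge0$ there are constants $C$ and $w_1$, depending on $a,b,d$, such that for $w\ge w_1$
\[
M-\frac{C}{\sqrt w}\ \le\ \kappa_w(a,b)\ \le\ M+\frac4{\sqrt w}.
\]
If moreover $\max\{a,b\}>a_c$, then $\Delta=M-\log\mu>0$ and, for all large $w$,
\[
\kappa_w(a,b)\le M+\frac{18}{\Delta\,w}.
\]
\end{theorem}

We do not claim that these rates are optimal.

Facts (F2) and (F3) are not used. Theorems~\ref{thm:main} and~\ref{thm:joint} (Sections~\ref{sec:cut} and~\ref{sec:lower}) use the existence of the limits and (F4) with the other weight equal to $1$. Theorem~\ref{thm:phase} (Section~\ref{sec:convex}) adds (F5). Theorem~\ref{thm:rate} (Sections~\ref{sec:bridges} and~\ref{sec:rates}) uses the existence of the limits and (F5) but not (F4), so it contains a second proof of Theorem~\ref{thm:main}.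

\section{What crossing the slab can gain}\label{sec:examples}

The following family of walks can be counted by hand. It shows that crossings do increase the growth rate at fixed $w$, and that the gain fades as $w$ grows.

\begin{example}\label{ex:stair}
Let $d=2$ and $a=b>1$. Build walks from the origin out of two blocks: a step $e_1$ along the current wall, of weight $a$; and a straight crossing of $w$ vertical steps followed by a step $e_1$, which has $w+1$ steps and weight $a^2$. These walks are self-avoiding, because each crossing uses its own column. Their total weight $T_n$ satisfies $T_n=aT_{n-1}+a^2T_{n-w-1}$ for $n\ge1$, with $T_0=1$ and $T_n=0$ for $n<0$. Let $\lambda_w$ be the positive root of $\lambda=a+a^2\lambda^{-w}$. Then $T_n/\lambda_w^n$ is, for $n>w$, a convex combination of two earlier terms of the same sequence, so it stays between two positive constants. Without crossings the growth rate would be $a$. With them it is $\lambda_w$, and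
\[
0<\lambda_w-a=a^2\lambda_w^{-w}<a^{2-w}.
\]
\end{example}

For small $w$ the gain can beat the half-plane altogether.

\begin{example}\label{ex:narrow}
Let $d=2$ and $a=b\ge10$. For $w=1$ the root in Example~\ref{ex:stair} is $\lambda_1=\frac{1+\sqrt5}2a>a+6$. We claim that $\mathcal F(a)\le\log(a+6)$. Fix the set $J\subset\{1,\dots,n\}$ of times at which a half-plane walk is off the wall, and let $j=|J|$. A step ending at a time in $J$ has at most $3$ choices: it is forced if it leaves the wall, and otherwise it cannot reverse the previous step. A step returning to the wall is forced. A step inside the wall is forced if the previous step is inside the wall; otherwise it has at most $2$ choices, and it is the first step or follows one of at most $j$ returns. So there are at most $3^j2^{j+1}$ walks for this $J$, and $Z_n^+(a)\le2\sum_j\binom nj6^ja^{n-j}=2(a+6)^n$. Hence $\kappa_1(a,a)\ge\log\lambda_1>\mathcal F(a)$.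
\end{example}

So $\kappa_w\le M$ is false in general, and by Theorem~\ref{thm:main} the sequence $\kappa_w(a,a)$ of Example~\ref{ex:narrow} is not increasing in $w$: the hypothesis in (F3) cannot be dropped, and no monotonicity is available for the upper bound. In Example~\ref{ex:stair} the gain comes from the freedom to choose \emph{when} to cross. An $n$-step walk crosses at most $n/w$ times, so this freedom is small when $w$ is large. The next section turns this into an estimate.

\section{Cutting a walk at its crossings}\label{sec:cut}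

Take first $n<2w$, so that a walk has no time to reach the top wall and return to the bottom wall. If it never reaches the top wall, it is a half-space walk with weight $a$ per visit. Otherwise let $t\ge w$ be the time of its first visit to the top wall. Up to time $t$ it is a half-space walk with weight $a$ per visit; the vertex $\phi(t)$ has weight $b$; and after time $t$ the walk, seen upside down, is a half-space walk with weight $b$ per visit. Forgetting that the two pieces avoid each other,
\[
Z_{w,n}(a,b)\le Z_n^+(a)+b\sum_{t=w}^nZ_t^+(a)\,Z^+_{n-t}(b)\qquad(n<2w).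
\]
Each product is roughly $e^{t\mathcal F(a)+(n-t)\mathcal F(b)}\le e^{nM}$. The cut costs a factor $n$ for the choice of $t$, a factor $b$ for the junction, and the errors in $Z_m^+\approx e^{m\mathcal F}$. In general we pay these costs once per crossing.

Let $Y_m(y)$ be the part of $Z_m^+(y)$ that comes from walks whose last vertex has height $w$ and whose earlier vertices have height different from $w$. Then $Y_m(y)\le Z_m^+(y)$, and $Y_m(y)=0$ for $m<w$. Put $y_j=a$ for odd $j$ and $y_j=b$ for even $j$.

\begin{lemma}\label{lem:cut}
For all $w\ge1$, $n\ge0$ and $a,b\ge0$,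
\begin{equation}\label{eq:cut}
Z_{w,n}(a,b)\le\sum_{0\le k\le n/w}\ \sum_{0=t_0<t_1<\dots<t_k\le n}D^k\Big[\prod_{j=1}^kY_{t_j-t_{j-1}}(y_j)\Big]Z^+_{n-t_k}(y_{k+1}).
\end{equation}
\end{lemma}

\begin{proof}
Let $\phi\in\mathcal W_{w,n}$ and $t_0=0$. Given $t_{j-1}$, at which $\phi$ is in one wall, let $t_j$ be the first time $t\in(t_{j-1},n]$ at which $\phi$ is in the other wall, if there is one. This gives times $0=t_0<t_1<\dots<t_k\le n$, with $\phi(t_j)$ in the bottom wall for even $j$ and in the top wall for odd $j$; see Figure~\ref{fig:cut}. Since $t_j-t_{j-1}\ge w$, we have $k\le n/w$.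

For $1\le j\le k$ let piece $j$ be $\phi$ restricted to $[t_{j-1},t_j]$, and let piece $k+1$ be $\phi$ restricted to $[t_k,n]$. Piece $j$ starts in the wall of weight $y_j$. Reflect it by $x_d\mapsto w-x_d$ if this is the top wall, and translate it to start at the origin. It becomes a half-space walk. For $j\le k$ it has height $w$ at its last vertex and not before, so it is counted by $Y_{t_j-t_{j-1}}(y_j)$.

At times $t_{j-1}<t<t_j$, and at times $t_k<t\le n$, the walk $\phi$ does not meet the wall opposite to the one where the current piece starts. So at these times the visits of $\phi$ are exactly the half-space visits of the piece, and they have weight $y_j$. The vertex $\phi(t_j)$ has height $w>0$ in piece $j$ and is the starting vertex of piece $j+1$, so it is a half-space visit of neither; as a visit of $\phi$ it has weight at most $D$. Thus the weight of $\phi$ is at most $D^k$ times the product of the weights of the pieces. Finally, $\phi$ is determined by $(t_1,\dots,t_k)$ and the pieces. Summing over all choices of pieces, whether or not they avoid each other, gives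 \eqref{eq:cut}.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[gray] (-0.7,0)--(9,0) node[right,black]{weight $a$};
\draw[gray] (-0.7,3)--(9,3) node[right,black]{weight $b$};
\draw[very thick] (0,0)--(1,0)--(1,1)--(2,1)--(2,0)--(3,0)--(3,2)--(2,2)--(2,3);
\draw[very thick,dashed] (2,3)--(4,3)--(4,2)--(5,2)--(5,3)--(6,3)--(6,0);
\draw[very thick] (6,0)--(7,0)--(7,1)--(8,1)--(8,2);
\fill (0,0) circle (3.5pt) node[below]{$t_0=0$};
\fill (2,3) circle (3.5pt) node[above]{$t_1=9$};
\fill (6,0) circle (3.5pt) node[below]{$t_2=18$};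
\end{tikzpicture}
\caption{A $22$-step walk in the strip of width $3$, cut at the times at which it first reaches the opposite wall. Each piece (solid, dashed, solid) is a half-plane walk relative to the wall where it starts. The weight $a^5b^5$ is the product of the weights $a^3$, $b^4$, $a$ of the pieces and the weights $b$, $a$ of the two junctions.}\label{fig:cut}
\end{figure}

To count the choices of the cut times, put $H(x)=-x\log x-(1-x)\log(1-x)$, so that $H(1/w)\to0$ as $w\to\infty$. For $0<x\le\frac12$ the quantity $x^k(1-x)^{n-k}$ is nonincreasing in $k$, so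
\[
1\ge\sum_{k\le xn}\binom nkx^k(1-x)^{n-k}\ge x^{xn}(1-x)^{(1-x)n}\sum_{k\le xn}\binom nk .
\]
With $x=1/w$ this says
\begin{equation}\label{eq:binom}
\sum_{k\le n/w}\binom nk\le e^{nH(1/w)}\qquad(w\ge2).
\end{equation}
The pieces have all lengths, short ones included, so we need a bound on $Z^+_m$ that holds for every $m$. Let $\delta>0$. Since $\frac1m\log Z^+_m(y)\to\mathcal F(y)$, there is $K_\delta\ge1$, independent of $w$ and $n$, with
\begin{equation}\label{eq:K}
Z_m^+(y)\le K_\delta\,e^{m(\mathcal F(y)+\delta)}\qquad(m\ge0,\ y\in\{a,b\}).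
\end{equation}

\begin{proposition}\label{prop:upper}
For all $n\ge1$, $w\ge2$ and $\delta>0$,
\begin{equation}\label{eq:upper}
\log Z_{w,n}(a,b)\le nM-\min\{w,n\}\,(M-\mathcal F(a))+n\delta+nH(\tfrac1w)+\big(1+\tfrac nw\big)\log(DK_\delta).
\end{equation}
\end{proposition}

\begin{proof}
Consider one term of \eqref{eq:cut}, bound each $Y$ by $Z^+$, and apply \eqref{eq:K} to the $k+1$ pieces, whose lengths sum to $n$. Let $\ell$ be the length of the first piece, which has $y_1=a$, and use $\mathcal F(y_j)\le M$ for the others. The term is at most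
\[
D^kK_\delta^{k+1}e^{n\delta}e^{\ell\mathcal F(a)+(n-\ell)M}=D^kK_\delta^{k+1}e^{n\delta}e^{nM-\ell(M-\mathcal F(a))}.
\]
If $k=0$ then $\ell=n$, and if $k\ge1$ the term vanishes unless $\ell=t_1\ge w$; so we may assume $\ell\ge\min\{w,n\}$. Since $D,K_\delta\ge1$ and $k\le n/w$, we have $D^kK_\delta^{k+1}\le(DK_\delta)^{1+n/w}$. The number of terms is at most the left side of \eqref{eq:binom}.
\end{proof}

The last two terms of \eqref{eq:upper} are the entropy of the cut times and the cost per cut. After division by $n$ both vanish as $n,w\to\infty$ with $\delta$ fixed. The second term records that the walk starts in the bottom wall and is held to the rate $\mathcal F(a)$ until it first reaches the top; it matters only for Theorem~\ref{thm:joint}.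

\section{Walks near one wall; proofs of Theorems \ref{thm:main} and \ref{thm:joint}}\label{sec:lower}

For the lower bound we keep only the walks that live in a thinner slab along one wall. The inner boundary of the thinner slab carries no weight, that is, the weight $1$, and this is the situation covered by (F4).

\begin{lemma}\label{lem:lower}
Let $1\le w_0<w$. Then $Z_{w,n}(a,b)\ge Z_{w_0,n}(a,1)$ for all $n$, and $Z_{w,n}(a,b)\ge Z_{w_0,\,n-(w-w_0)}(1,b)$ for $n\ge w-w_0$.
\end{lemma}

\begin{proof}
A walk in $\mathcal W_{w_0,n}$ lies in $\mathcal W_{w,n}$ and never meets $x_d=w$, so there its weight is $a^{v_a}$. This gives the first bound. For the second, go straight up from the origin to height $w-w_0$, and then follow the translate by $(w-w_0)e_d$ of any $\psi\in\mathcal W_{w_0,n-(w-w_0)}$. The straight part has height less than $w-w_0$ before its last vertex, and the rest has height at least $w-w_0$, so the result is a SAW in $\mathcal W_{w,n}$. After time $0$ all heights are at least $1$, so there are no bottom visits. The straight part stays below height $w$ because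 $w_0\ge1$. Hence the weight is $b^{v_b(\psi)}$, the weight of $\psi$ in $Z_{w_0,n-(w-w_0)}(1,b)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Drop the second term of \eqref{eq:upper}, which is $\le0$, divide by $n$ and let $n\to\infty$:
\[
\kappa_w(a,b)\le M+\delta+H(\tfrac1w)+\tfrac1w\log(DK_\delta).
\]
Let $w\to\infty$ and then $\delta\to0$ to get $\limsup_w\kappa_w(a,b)\le M$. By Lemma~\ref{lem:lower}, in which the shift $w-w_0$ is fixed as $n\to\infty$, we have $\kappa_w(a,b)\ge\max\{\kappa_{w_0}(a,1),\kappa_{w_0}(1,b)\}$ for all $w>w_0$. So $\liminf_w\kappa_w(a,b)$ is at least this maximum, which tends to $M$ as $w_0\to\infty$ by (F4).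
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:joint}]
Write $z_n=\frac1n\log Z_{w_n,n}(a,b)$. For fixed $w_0$ we have $w_n>w_0$ for large $n$, so the first bound of Lemma~\ref{lem:lower} gives $\liminf z_n\ge\kappa_{w_0}(a,1)$. Letting $w_0\to\infty$ and using (F4),
\begin{equation}\label{eq:jl}
\liminf_nz_n\ge\mathcal F(a).
\end{equation}
Divide \eqref{eq:upper} by $n$. Since $w_n\to\infty$, the terms $H(1/w_n)$ and $(\frac1n+\frac1{w_n})\log(DK_\delta)$ tend to $0$. Letting $\delta\to0$ at the end, we get $\limsup z_n\le M$, and along any subsequence on which $w_n/n\to\rho\in[0,\infty]$,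
\begin{equation}\label{eq:ju}
\limsup z_n\le M-\min\{\rho,1\}\,(M-\mathcal F(a)).
\end{equation}
In case (i), $M=\mathcal F(a)$, and \eqref{eq:jl} with $\limsup z_n\le M$ gives the claim.

In case (ii), $M=\mathcal F(b)$. Suppose $w_n/n\to\rho\in[0,1]$. The upper bound is \eqref{eq:ju}. For the lower bound, \eqref{eq:jl} gives the term $\mathcal F(a)$. If $\rho<1$, then $n'=n-(w_n-w_0)$ satisfies $n'/n\to1-\rho>0$, so the second bound of Lemma~\ref{lem:lower} gives $\liminf z_n\ge(1-\rho)\kappa_{w_0}(1,b)$, and this tends to $(1-\rho)\mathcal F(b)$ as $w_0\to\infty$. If $\rho=1$, then $(1-\rho)\mathcal F(b)=0\le\mathcal F(a)$ by \eqref{eq:trivial}. For the equivalence: if $w_n=o(n)$, then $\rho=0$ and both bounds equal $M$. If not, then $w_n/n\to\rho\in(0,\infty]$ along a subsequence, and the right side of \eqref{eq:ju} is strictly less than $M$ because $M>\mathcal F(a)$.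
\end{proof}

The two bounds in (ii) agree for $\rho=0$ and $\rho=1$. For $0<\rho<1$ the lower bound gives no credit for the climb to the top wall, which is a single straight path, while the upper bound credits it with the full rate $\mathcal F(a)$; we do not determine the limit there.

\section{Convexity and the phase diagram}\label{sec:convex}

Theorem~\ref{thm:main} concerns values of the free energy, while the densities of visits are derivatives. Convexity passes from one to the other. We recall what is needed. A finite convex function $g$ on $\mathbb R^k$ is continuous. Its \emph{subdifferential} at $x$ is $\partial g(x)=\{p: g(x')\ge g(x)+p\cdot(x'-x)\text{ for all }x'\}$, and $\partial g(x)=\{\nabla g(x)\}$ if $g$ is differentiable at $x$. For $k=1$ the one-sided derivatives exist, they agree outside a countable set, and $g'(x+)\ge g'(x-)\ge\frac{g(x)-g(x')}{x-x'}$ for $x'<x$. Let $g_i$ and $g$ be finite convex functions on $\mathbb R^k$ with $g_i\to g$ pointwise. Then: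
\begin{enumerate}
\item[(R1)] $g_i\to g$ uniformly on compact sets \cite[Theorem~10.8]{Rock};
\item[(R2)] for each $x$ and $\varepsilon>0$, $\partial g_i(x)\subset\partial g(x)+\varepsilon B$ for all large $i$, where $B$ is the unit ball \cite[Theorem~24.5]{Rock}.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:phase}]
Let $w\ge2$ and $g_{w,n}(\alpha,\beta)=\frac1n\log\sum_{\phi\in\mathcal W_{w,n}}e^{\alpha v_a(\phi)+\beta v_b(\phi)}$. It is convex by H\"older's inequality, and $\nabla g_{w,n}=\frac1n(\langle v_a\rangle_{w,n},\langle v_b\rangle_{w,n})$. Moreover $0\le g_{w,n}\le\log(2dD)$, where the lower bound comes from the walk that takes one step $e_d$ and then steps $e_1$. Pointwise limits of convex functions are convex, so $\kappa_w=\lim_ng_{w,n}$ is finite and convex by (F1), and $\kappa_\infty=\lim_w\kappa_w$ is finite and convex by Theorem~\ref{thm:main}. The same argument applied to $Z_n^+(e^\alpha)$ shows that $f$ is finite and convex, hence continuous.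

(i) This is (R1) for $\kappa_w\to\kappa_\infty$.

(ii) By (F5) and continuity, $f$ is constant on $(-\infty,\alpha_c]$, and $f(\alpha)>f(\alpha_c)$ for $\alpha>\alpha_c$. The first statement gives the constancy of $\kappa_\infty$. The second gives, for $\alpha>\alpha_c$,
\[
f'(\alpha+)\ge f'(\alpha-)\ge\frac{f(\alpha)-f(\alpha_c)}{\alpha-\alpha_c}>0 .
\]
Fix $\beta>\alpha_c$. Then $\kappa_\infty(\beta+s,\beta)$ equals $f(\beta)$ for $s<0$ and $f(\beta+s)$ for $s>0$. Its one-sided derivatives at $s=0$ are $0$ and $f'(\beta+)>0$, so $\kappa_\infty$ is not differentiable at $(\beta,\beta)$. Near a point with $\alpha>\beta$ we have $\kappa_\infty(\alpha',\beta')=f(\alpha')$, and near a point with $\alpha<\beta$ we have $\kappa_\infty(\alpha',\beta')=f(\beta')$; this gives the last claim.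

(iii) Fix $x=(\alpha,\beta)$ and $\varepsilon>0$. By (R2) for $\kappa_w\to\kappa_\infty$ there is $w_0$ with $\partial\kappa_w(x)\subset\partial\kappa_\infty(x)+\varepsilon B$ for $w\ge w_0$. By (R2) for $g_{w,n}\to\kappa_w$ there is $n_0(w)$ with $\nabla g_{w,n}(x)\in\partial\kappa_w(x)+\varepsilon B$ for $n\ge n_0(w)$. So for $w\ge w_0$ and $n\ge n_0(w)$ the vector $\nabla g_{w,n}(x)$ is within $2\varepsilon$ of a point of $\partial\kappa_\infty(x)$. If $\alpha>\beta$, then $\partial\kappa_\infty(x)=\{(f'(\alpha),0)\}$ by (ii), and if $\alpha<\beta$ it is $\{(0,f'(\beta))\}$. If $\alpha=\beta$ and $(p,q)\in\partial\kappa_\infty(x)$, then $f(\alpha+s)-f(\alpha)=\kappa_\infty(\alpha+s,\alpha+s)-\kappa_\infty(\alpha,\alpha)\ge s(p+q)$ for all real $s$. Dividing by $s$ and letting $s\to0$ from each side gives $p+q=f'(\alpha)$, so $|\frac1n\langle v_a+v_b\rangle_{w,n}-f'(\alpha)|\le4\varepsilon$.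
\end{proof}

\begin{remark}
On the diagonal this argument cannot separate the two densities. If $p,q\ge0$ and $p+q=f'(\alpha)$, then $f(\alpha+\max\{s,t\})-f(\alpha)\ge f'(\alpha)\max\{s,t\}\ge ps+qt$, so $\partial\kappa_\infty(\alpha,\alpha)$ contains the whole segment from $(f'(\alpha),0)$ to $(0,f'(\alpha))$.
\end{remark}

\section{Bridges and subexponential corrections}\label{sec:bridges}

The proof of Theorem~\ref{thm:main} gives no rate, because $K_\delta$ in \eqref{eq:K} is not explicit and (F4) has no error term. We now prove $Z_n^+(y)\le e^{n\mathcal F(y)+O(\sqrt n)}$. A supermultiplicative sequence is bounded by its exponential growth rate with no correction at all. Half-space walks cannot be concatenated: they may collide, and they do not end in the wall. So we compare them with walks that can be. Unfolding in the direction $e_1$ removes the collisions, and it leaves all heights unchanged because $e_1$ is parallel to the walls (here $d\ge2$ is used). A doubling step then brings the endpoint back to the wall.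

An $N$-step SAW $\chi$ is a \emph{bridge} if $\chi_1(0)<\chi_1(i)\le\chi_1(N)$ for $1\le i\le N$; its \emph{span} is $\chi_1(N)-\chi_1(0)$. The $0$-step walk is a bridge of span $0$. Let $B_N(y)$ be the sum of $y^{v}$ over $N$-step half-space walks that are bridges, let $L_N(y)$ be the same sum restricted to bridges with final height $0$, and let $B^\circ_N$ be the number of all $N$-step bridges from the origin in $\mathbb Z^d$.

The \emph{concatenation} $\chi\circ\chi'$ follows $\chi$ and then the translate of $\chi'$ that starts at the end of $\chi$. The \emph{mirror} $\chi^*$ of a bridge $\chi$ is $\chi$ traversed backward and reflected in the first coordinate. It runs through the heights of $\chi$ in reverse order, and its first coordinate is minimal at the start and maximal at the end, where it exceeds the minimum by the span of $\chi$. If $\chi,\chi'$ are bridges of spans $s,s'$, then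
\begin{equation}\label{eq:glue}
\chi\circ\chi'\quad\text{and}\quad\chi\circ e_1\circ(\chi')^*\quad\text{are bridges,}
\end{equation}
where $e_1$ stands for one step. Indeed, let $\chi_1(0)=0$. On $\chi$ the first coordinate lies in $(0,s]$ after the start. On the later vertices it lies in $(s,s+s']$ in the first case and in $[s+1,s+1+s']$ in the second, and the last vertex attains the upper end. So the two parts are disjoint and the bridge inequalities hold.

Call a SAW $\psi$ \emph{one-sided} if $\psi_1(i)>\psi_1(0)$ for all $i\ge1$. The Hammersley--Welsh unfolding turns it into a bridge. As an example take the planar walk $(0,0)$, $(1,0)$, $(2,0)$, $(3,0)$, $(3,1)$, $(2,1)$, $(1,1)$, $(1,2)$, $(2,2)$, with first coordinates $0,1,2,3,3,2,1,1,2$. It moves right by $3$ (last attained at time $4$), back by $2$ (time $7$), and forward by $1$ (time $8$). Reflecting the middle segment gives first coordinates $0,1,2,3,3,4,5,5,6$: a bridge of span $6=3+2+1$. The amplitudes decrease strictly, and they suffice to fold the bridge back. Let $P(s)$ be the number of partitions of $s$ into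 distinct parts, with $P(0)=1$.

\begin{lemma}\label{lem:unfold}
There is a map $U$ from $N$-step one-sided walks to $N$-step bridges with the same starting point such that $\psi$ and $U\psi$ agree at every time in all coordinates but the first, and a bridge of span $s$ has at most $P(s)\le e^{\pi\sqrt{s/3}}$ preimages.
\end{lemma}

\begin{proof}
Let $\sigma_j=(-1)^{j-1}$ and $n_0=0$. As long as $n_{j-1}<N$, let
\[
A_j=\max_{i\ge n_{j-1}}\sigma_j\big(\psi_1(i)-\psi_1(n_{j-1})\big),
\]
and let $n_j$ be the last time at which the maximum is attained. We claim that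
\begin{equation}\label{eq:side}
\sigma_j\big(\psi_1(i)-\psi_1(n_{j-1})\big)>0\qquad\text{for all } i>n_{j-1}.
\end{equation}
For $j=1$ this is one-sidedness. If $i>n_j$, then $\sigma_j(\psi_1(i)-\psi_1(n_{j-1}))<A_j=\sigma_j(\psi_1(n_j)-\psi_1(n_{j-1}))$ because $n_j$ is the last maximizer, and this is \eqref{eq:side} for $j+1$. By \eqref{eq:side}, $A_j>0$ and $n_j>n_{j-1}$, so the procedure stops with $n_k=N$ for some $k$. Also
\[
A_{j+1}=-\sigma_j\big(\psi_1(n_{j+1})-\psi_1(n_j)\big)=A_j-\sigma_j\big(\psi_1(n_{j+1})-\psi_1(n_{j-1})\big)<A_j .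
\]
The segment of $\psi$ on $[n_{j-1},n_j]$, with first coordinate multiplied by $\sigma_j$, is a bridge of span $A_j$, by \eqref{eq:side} and the definition of $A_j$. Let $\chi=U\psi$ be the concatenation of these $k$ bridges, started at $\psi(0)$. By \eqref{eq:glue} it is a bridge, its span is $s=A_1+\dots+A_k$, and only the signs of steps $\pm e_1$ have changed. Given $\chi$ and the partition $A_1>\dots>A_k>0$ of $s$, the time $n_j$ is the last time at which $\chi_1-\chi_1(0)=A_1+\dots+A_j$, and then $\psi$ is recovered by undoing the reflections. So $\chi$ has at most $P(s)$ preimages.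

For $s\ge1$ and $x>0$ we have $P(s)e^{-xs}\le\sum_{r}P(r)e^{-xr}=\prod_{k\ge1}(1+e^{-kx})$, and since $u\mapsto\log(1+e^{-xu})$ is decreasing,
\[
\sum_{k\ge1}\log(1+e^{-kx})\le\int_0^\infty\log(1+e^{-xu})\,du=\frac1x\sum_{j\ge1}\frac{(-1)^{j-1}}{j^2}=\frac{\pi^2}{12x}.
\]
The choice $x=\pi/\sqrt{12s}$ gives $\log P(s)\le xs+\frac{\pi^2}{12x}=\pi\sqrt{s/3}$.
\end{proof}

A general walk is not one-sided, but it splits into two one-sided walks at a leftmost vertex. Put $q_n=(n+1)e^{\pi\sqrt{2(n+1)/3}}$.

\begin{lemma}\label{lem:tobridge}
For $y\ge1$ and $n\ge0$, $Z_n^+(y)\le q_nB_{n+2}(y)$. Also $c_n\le q_nB^\circ_{n+2}$.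
\end{lemma}

\begin{proof}
Let $\phi$ be an $n$-step half-space walk with heights $h_i=\phi_d(i)$, and let $m$ be the last time at which $\phi_1$ is minimal. The walk $\psi''=(\phi(m),\dots,\phi(n))$ is one-sided by the choice of $m$. The reversed first part may return to the minimal value of $\phi_1$, so we add a vertex in front: $\psi'=(\phi(m)-e_1,\phi(m),\phi(m-1),\dots,\phi(0))$ is one-sided, with $m+1$ steps. Let $\chi'=U\psi'$ and $\chi''=U\psi''$, with spans $s'\le m+1$ and $s''\le n-m$. By \eqref{eq:glue}, applied first with the $0$-step bridge at the origin, $\chi=e_1\circ(\chi')^*\circ\chi''$ is a bridge from the origin with $1+(m+1)+(n-m)=n+2$ steps. Its heights are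
\[
0,\ h_0,\ h_1,\ \dots,\ h_m,\ h_m,\ h_{m+1},\ \dots,\ h_n\qquad(h_0=0),
\]
so $\chi$ is a half-space walk with $v(\chi)\ge v(\phi)$, and $y^{v(\chi)}\ge y^{v(\phi)}$ because $y\ge1$. Given $m$, the bridge $\chi$ determines the steps of $\chi'$ and $\chi''$, and the steps of $\psi'$ and $\psi''$ determine $\phi$. So for each of the $n+1$ values of $m$ the number of preimages of $\chi$ is at most
\[
P(s')P(s'')\le e^{\pi(\sqrt{s'}+\sqrt{s''})/\sqrt3}\le e^{\pi\sqrt{2(s'+s'')/3}}\le e^{\pi\sqrt{2(n+1)/3}} .
\]
This proves the first bound. The same map, applied to all SAWs from the origin with no weights, proves the second.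
\end{proof}

The map creates at least one extra visit, which is why $y\ge1$ is needed; for $y=0$ every image has weight $0$. Weights below $1$ will be handled by comparison with $y=1$.

\begin{lemma}\label{lem:loops}
Let $y>0$ and $m,n,N\ge0$.
\begin{enumerate}
\item[(i)] $L_m(y)L_n(y)\le L_{m+n}(y)$ and $L_N(y)\le e^{N\mathcal F(y)}$. Likewise $B^\circ_N\le\mu^N$.
\item[(ii)] $y\,B_N(y)^2\le(N+1)L_{2N+1}(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\chi,\chi'$ are counted by $L_m$ and $L_n$, then $\chi\circ\chi'$ is a bridge by \eqref{eq:glue}. The junction has height $0$, so $\chi'$ is translated parallel to the wall, and $\chi\circ\chi'$ is counted by $L_{m+n}$. The junction is the start of $\chi'$ and is not counted there, so $v(\chi\circ\chi')=v(\chi)+v(\chi')$. The map is injective for given $m$. Hence $L_N^k\le L_{kN}\le Z^+_{kN}$; for $N\ge1$ take logarithms, divide by $k$ and let $k\to\infty$. In the same way $(B_N^\circ)^k\le B^\circ_{kN}\le c_{kN}$.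

(ii) Let $B_N(y;h)$ be the part of $B_N(y)$ from bridges with final height $h\in\{0,\dots,N\}$. For two such bridges $\chi,\chi'$ with the same $h$, the walk $\chi\circ e_1\circ(\chi')^*$ is a bridge with $2N+1$ steps by \eqref{eq:glue}. Its heights are those of $\chi$, from $0$ to $h$, followed by those of $\chi'$ in reverse order, from $h$ to $0$. So it is counted by $L_{2N+1}$, and it has $v(\chi)+v(\chi')+1$ visits, the extra one being the start of $\chi'$. The map is injective, so $y\sum_hB_N(y;h)^2\le L_{2N+1}(y)$. By the Cauchy--Schwarz inequality, $B_N(y)^2\le(N+1)\sum_hB_N(y;h)^2$.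
\end{proof}

\begin{proposition}\label{prop:sub}
\begin{enumerate}
\item[(i)] $\mathcal F(y)=\log\mu$ for $0\le y\le a_c$, and $\mathcal F(y)>\log\mu$ for $y>a_c$.
\item[(ii)] For $y\ge1$, $Z_n^+(y)\le q_n\sqrt{n+3}\,e^{(n+5/2)\mathcal F(y)}$. Also $c_n\le q_n\mu^{n+2}$.
\item[(iii)] There is $A=A(a,b,d)$ such that for all $n\ge0$ and $y\in\{a,b\}$
\begin{equation}\label{eq:sub}
Z_n^+(y)\le Ae^{3\sqrt n}e^{nM},\qquad c_n\le Ae^{3\sqrt n}\mu^n .
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Exchanging the coordinates $x_1$ and $x_d$ maps a bridge from the origin to a half-space walk with no visits. So for $0\le y\le1$ and $n\ge2$, Lemma~\ref{lem:tobridge} gives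
\begin{equation}\label{eq:sandwich}
c_{n-2}/q_{n-2}\le B_n^\circ\le Z_n^+(y)\le c_n .
\end{equation}
Since $\log q_n=O(\sqrt n)$, we get $\mathcal F(y)=\log\mu$ on $[0,1]$. The rest follows from (F5) and the continuity of $f$ shown in Section~\ref{sec:convex}.

(ii) By Lemma~\ref{lem:loops}, $B_{n+2}(y)^2\le(n+3)L_{2n+5}(y)/y\le(n+3)e^{(2n+5)\mathcal F(y)}$ and $B^\circ_{n+2}\le\mu^{n+2}$. Insert these bounds in Lemma~\ref{lem:tobridge}.

(iii) If $y\ge1$, use (ii) and $\mathcal F(y)\le M$. If $y<1$, use $Z_n^+(y)\le Z_n^+(1)$, (ii), and $\mathcal F(1)=\log\mu\le M$, which holds by (i). In both cases $Z^+_n(y)\le q_n\sqrt{n+3}\,e^{5M/2}e^{nM}$. Since $\pi\sqrt{2/3}<3$, the sequence $q_n\sqrt{n+3}\,e^{-3\sqrt n}$ is bounded.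
\end{proof}

\section{Rates of convergence}\label{sec:rates}

\subsection{Upper bounds}

The right side of \eqref{eq:cut} is a convolution, so a generating function handles the sum over cut times without the loss $H(1/w)$. For $\eta>0$ put $s=M+\eta$ and
\[
Q=\max_{y\in\{a,b\}}\sum_{m\ge w}Y_m(y)e^{-ms},\qquad R=\max_{y\in\{a,b\}}\sum_{m\ge0}Z_m^+(y)e^{-ms},
\]
where $R<\infty$ because $s>\mathcal F(y)$. Multiply \eqref{eq:cut} by $e^{-ns}$ and sum over $n$. For each $k$ the sum over $n$ and $t_1,\dots,t_k$ is bounded by the sum over independent lengths of the $k+1$ pieces, so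
\[
\sum_nZ_{w,n}(a,b)e^{-ns}\le R\sum_{k\ge0}(DQ)^k .
\]
If $DQ<1$, the series converges, its terms are bounded, and so $\kappa_w(a,b)\le M+\eta$. It remains to choose $\eta=\eta(w)$ so that $Q\to0$ as $w\to\infty$. We use $1-e^{-x}\ge x/2$ for $0\le x\le1$, which holds by concavity.

\emph{The bound $4/\sqrt w$.} A crossing piece has at least $w$ steps, and on such lengths the correction $e^{3\sqrt m}$ is beaten by $e^{-\eta m}$ with $\eta=4/\sqrt w$. Indeed $\sqrt m\le m/\sqrt w$ for $m\ge w$, so $Y_m\le Z_m^+$ and \eqref{eq:sub} give
\[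
Q\le A\sum_{m\ge w}e^{3\sqrt m-4m/\sqrt w}\le A\sum_{m\ge w}e^{-m/\sqrt w}=\frac{Ae^{-\sqrt w}}{1-e^{-1/\sqrt w}}\le2A\sqrt w\,e^{-\sqrt w}\to0 .
\]

\emph{The bound $18/(\Delta w)$.} Let $\max\{a,b\}>a_c$, so that $\Delta>0$ by Proposition~\ref{prop:sub}(i). Now a crossing is costly, as in Example~\ref{ex:stair}: while the walk travels from one wall to the other it collects no weight and grows at rate at most $\log\mu=M-\Delta$. Split a walk counted by $Y_m(y)$ at the last time $r$ at which it has height $0$. The first $r$ steps form a half-space walk that carries all the visits, and the other $m-r\ge w$ steps form a SAW. So $Y_m(y)\le\sum_{r\le m-w}Z_r^+(y)c_{m-r}$, and by \eqref{eq:sub}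
\[
Q\le\Big[A\sum_{r\ge0}e^{3\sqrt r-\eta r}\Big]\Big[A\sum_{l\ge w}e^{3\sqrt l-\Delta l}\Big].
\]
The inequality of arithmetic and geometric means gives $3\sqrt r\le\frac{\eta r}2+\frac9{2\eta}$ and $3\sqrt l\le\frac{\Delta l}2+\frac9{2\Delta}$. Summing the geometric series,
\[
Q\le\frac{Ae^{9/(2\eta)}}{1-e^{-\eta/2}}\cdot\frac{Ae^{9/(2\Delta)}e^{-\Delta w/2}}{1-e^{-\Delta/2}} .
\]
For $\eta=18/(\Delta w)$ we have $9/(2\eta)=\Delta w/4$, and $1/(1-e^{-\eta/2})\le4/\eta=2\Delta w/9$ once $\eta\le2$. Hence $Q=O(we^{-\Delta w/4})\to0$.

\subsection{The lower bound}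

Let $y_*=\max\{a,b\}$ if this exceeds $a_c$, and $y_*=1$ otherwise. Then $y_*\ge1$, and $\mathcal F(y_*)=M$ by Proposition~\ref{prop:sub}(i). Bridges counted by $L_N$ can be concatenated indefinitely without rising above height $N$, so they fit in the slab.

\begin{lemma}\label{lem:fit}
If $1\le N\le w-2$, then $\kappa_w(a,b)\ge\frac1N\log L_N(y_*)$.
\end{lemma}

\begin{proof}
Let $\chi$ be a concatenation of $k$ bridges counted by $L_N$. As in Lemma~\ref{lem:loops}(i), $\chi$ is a bridge from the origin, its heights lie in $[0,N]$, and $\sum_\chi y_*^{v(\chi)}=L_N(y_*)^k$. There are three cases.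

If $y_*=a>a_c$, then $\chi\in\mathcal W_{w,kN}$ has no top visits, so $Z_{w,kN}(a,b)\ge L_N(a)^k$.

If $y_*=b>a_c$, go straight up $w$ steps to the top wall and then follow $\chi$ upside down. After its start $\chi$ has first coordinate $>0$, so it avoids the straight segment, and its heights are at least $w-N\ge1$. So there are no bottom visits, and $Z_{w,w+kN}(a,b)\ge b\,L_N(b)^k$.

If $y_*=1$, take one step $e_d$ and then follow $\chi$. After time $0$ the heights lie in $[1,N+1]\subset[1,w-1]$, so the walk is self-avoiding and has weight $1$, and $Z_{w,1+kN}(a,b)\ge L_N(1)^k$.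

In each case take logarithms, divide by the length, and let $k\to\infty$, using (F1).
\end{proof}

Lemmas~\ref{lem:tobridge} and~\ref{lem:loops}(ii) bound $L_N$ from below by $Z_m^+$, so we need a lower bound on $Z_m^+(y_*)$ with an error $e^{O(\sqrt m)}$. Lower bounds come from submultiplicativity, but cutting a half-space walk leaves a second part that starts at an arbitrary height. We therefore maximize over the starting height and then return to walks that start in the wall. The price is that we control some length in $[n,2n]$ and not every length, which is enough.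

\begin{lemma}\label{lem:some}
There are $C_1$ and $n_0$ such that for each $n\ge n_0$ some $m\in[n,2n]$ satisfies $Z_m^+(y_*)\ge e^{mM-C_1\sqrt m}$.
\end{lemma}

\begin{proof}
If $y_*=1$, then $M=\log\mu$. Take $m=n\ge2$. By \eqref{eq:sandwich} and $c_j\ge\mu^j$, we have $Z_m^+(1)\ge\mu^m/(\mu^2q_{m-2})$, and $\log(\mu^2q_{m-2})=O(\sqrt m)$.

Let $y_*>a_c$. For $h\ge0$ let $S_j(h)$ be the sum, over $j$-step SAWs from $he_d$ with all heights $\ge0$, of $y_*$ raised to the number of times $t\ge1$ at height $0$. Let $S_j=\max_hS_j(h)$; the maximum exists because $S_j(h)=c_j$ for $h>j$. Cut an $(i+j)$-step walk at time $i$. The visits at times in $[1,i]$ and in $[i+1,i+j]$ are those of the two parts, and for each first part the second parts contribute at most $S_j$. So $S_{i+j}\le S_iS_j$. Hence $S_j^k\ge S_{jk}\ge S_{jk}(0)=Z^+_{jk}(y_*)$, and letting $k\to\infty$ we get $S_j\ge e^{jM}$.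

Choose $h$ with $S_{2n}(h)=S_{2n}\ge e^{2nM}$. Walks with no vertex in the wall have weight $1$, and by \eqref{eq:sub} their number is at most $Ae^{3\sqrt{2n}}\mu^{2n}=Ae^{3\sqrt{2n}-2n\Delta}e^{2nM}\le\frac12e^{2nM}$ for large $n$; here $\Delta>0$ is used. Any other walk $\phi$ has $\phi(j)$ in the wall for some $j\in[0,2n]$. Then $(\phi(j),\dots,\phi(0))$ and $(\phi(j),\dots,\phi(2n))$ are translates of half-space walks of $j$ and $2n-j$ steps, and these determine $\phi$. Their visits are the wall vertices of $\phi$ at times in $[0,j-1]$ and in $[j+1,2n]$, so, as $y_*\ge1$, the weight of $\phi$ is at most $y_*$ times the product of their weights. Therefore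
\[
\sum_{j=0}^{2n}y_*Z_j^+(y_*)Z^+_{2n-j}(y_*)\ge\tfrac12e^{2nM},
\]
and for some $j$ the summand is at least $e^{2nM}/(4n+2)$. Let $m=\max\{j,2n-j\}\in[n,2n]$. Since $2n-m\le n$ and $y_*\in\{a,b\}$, \eqref{eq:sub} gives $Z^+_{2n-m}(y_*)\le Ae^{3\sqrt n}e^{(2n-m)M}$, and so
\[
Z_m^+(y_*)\ge\frac{e^{mM}e^{-3\sqrt n}}{y_*A(4n+2)}\ge e^{mM-C_1\sqrt m}
\]
for a suitable $C_1$, because $n\le m$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:rate}]
The upper bounds and $\Delta>0$ are proved above. For the lower bound let $n=\lfloor(w-7)/4\rfloor$, with $w$ so large that $n\ge n_0$. Let $m\in[n,2n]$ be as in Lemma~\ref{lem:some} and put $N=2m+5$. By Lemma~\ref{lem:loops}(ii), Lemma~\ref{lem:tobridge} and $y_*\ge1$,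
\[
L_N(y_*)\ge\frac{y_*B_{m+2}(y_*)^2}{m+3}\ge\frac{Z_m^+(y_*)^2}{(m+3)q_m^2}\ge\frac{e^{NM-5M-2C_1\sqrt m}}{(m+3)q_m^2}\ge e^{NM-C_2\sqrt N},
\]
where $C_2$ depends only on $a,b,d$, since $\log((m+3)q_m^2)=O(\sqrt m)$ and $m\le N$. We have $N\le4n+5\le w-2$, and $n\ge(w-10)/4$ gives $N\ge2n+5\ge w/2$. By Lemma~\ref{lem:fit},
\[
\kappa_w(a,b)\ge M-\frac{C_2}{\sqrt N}\ge M-\frac{\sqrt2\,C_2}{\sqrt w}. \qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{JvR} Janse van Rensburg et al., 2006.

\bibitem{Rock} Rockafellar, \emph{Convex Analysis}.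

\bibitem{talk} \emph{Semi-flexible directed polymers in a strip with attractive walls}, \texttt{https://www.nicholasbeaton.com/talks/AustMS\_2019.pdf}.

\end{thebibliography}
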